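\title{Maximal Fourier restriction without loss of exponents}

\begin{abstract}
Let $\mu$ be a finite Borel measure on $\mathbb{R}^d$ that satisfies a Fourier restriction inequality from $L^p(\mathbb{R}^d)$ to $L^q(\mu)$ with $1\le p\le 2$ and $p<q<\infty$. We prove that the maximal restriction inequality, in which $|\widehat f|$ is replaced by the supremum of its averages over balls, holds with the same exponents $p$ and $q$. For $p<2$ the averages may be taken in $L^t$ for every $t<p'$. This range is optimal: for $1<p<2$ the inequality fails for every nonzero $\mu$ when $t>p'$, and it fails in general when $t=p'$. As a consequence, $\mu$-almost every point is an $L^t$ Lebesgue point of $\widehat f$ for each $f\in L^p$. The proof bounds the averages pointwise by square functions over dyadic cubes and controls these uniformly in the scale by a Christ--Kiselev type argument on the dyadic tree.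
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Restriction and maximal restriction}
Throughout, $d\ge1$, $\mathcal{S}$ is the Schwartz class on $\mathbb{R}^d$, $\widehat f(\xi)=\int f(x)e^{-2\pi i x\cdot\xi}\,dx$, and $p'$ is the conjugate exponent of $p$, with $1'=\infty$. We write $|X|$ for Lebesgue measure, $B(\xi,r)$ for the open ball, $B_r=B(0,r)$, and
\[
A_rG(\xi)=\frac1{|B_r|}\int_{B_r}G(\xi-\eta)\,d\eta
\]
for the average of $G$ over $B(\xi,r)$.

Let $\mu$ be a finite Borel measure on $\mathbb{R}^d$, let $p\in[1,2]$ and $q\in[1,\infty)$. The \emph{restriction inequality} holds for $\mu$ with exponents $(p,q)$ if there is $C_0<\infty$ such that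
\begin{equation}\label{eq:R}
\|\widehat f\|_{L^q(\mu)}\le C_0\|f\|_{L^p(\mathbb{R}^d)}\qquad\text{for all }f\in\mathcal{S}.
\end{equation}
For $p>1$ the Fourier transform of a general $f\in L^p$ is an element of $L^{p'}$, defined only up to Lebesgue null sets, and $\mu$ may be carried by such a set. Inequality \eqref{eq:R} nevertheless gives $\widehat f$ a meaning on the support of $\mu$: since $\mathcal{S}$ is dense in $L^p$, the map $f\mapsto\widehat f|_{\operatorname{supp}\mu}$ extends uniquely to a linear operator $\mathcal{R}\colon L^p\to L^q(\mu)$ of norm at most $C_0$. But $\mathcal{R}f$ is defined as a limit in $L^q(\mu)$, and this definition does not say how $\mathcal{R}f(\xi)$ is related to the values of $\widehat f$ near $\xi$. One would hope that $\mu$-almost every $\xi$ is a Lebesgue point of $\widehat f$ with value $\mathcal{R}f(\xi)$. As in the Lebesgue differentiation theorem, such a statement follows from a maximal inequality. The \emph{maximal restriction inequality} holds for $\mu$ with exponents $(p_1,q_1)$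 if there is $C<\infty$ such that
\begin{equation}\label{eq:MR}
\Big\|\sup_{0<r<1}A_r|\widehat f|\Big\|_{L^{q_1}(\mu)}\le C\|f\|_{L^{p_1}(\mathbb{R}^d)}\qquad\text{for all }f\in\mathcal{S}.
\end{equation}
The modulus stands inside the average, as it does in the definition of a Lebesgue point.

Four simple observations indicate what to expect.
\begin{itemize}
\item[(i)] Inequality \eqref{eq:MR} implies \eqref{eq:R} with the same exponents, because $|\widehat f(\xi)|=\lim_{r\to0}A_r|\widehat f|(\xi)$ for $f\in\mathcal{S}$.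
\item[(ii)] For $p=1$ both inequalities hold with constant $\mu(\mathbb{R}^d)^{1/q}$, because $|\widehat f|\le\|f\|_1$.
\item[(iii)] Let $1<p<2$, let $\mu$ be Lebesgue measure on the unit ball and $q=p'$. Then \eqref{eq:R} is the Hausdorff--Young inequality. The Hardy--Littlewood maximal operator $G\mapsto\sup_{r>0}A_r|G|$ is bounded on $L^u(\mathbb{R}^d)$ for $1<u\le\infty$. Applied to $G=|\widehat f|^t$ with $u=p'/t$, this bounds the $L^{p'}$ norm of $\sup_{r>0}(A_r|\widehat f|^t)^{1/t}$ by a multiple of $\|f\|_p$ whenever $1\le t<p'$.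
\item[(iv)] A single radius costs nothing. For fixed $\eta$, the function $\xi\mapsto\widehat f(\xi-\eta)$ is the Fourier transform of $e^{2\pi i x\cdot\eta}f(x)$, which has the same $L^p$ norm as $f$. So \eqref{eq:R} and Minkowski's integral inequality give $\|A_r|\widehat f|\|_{L^q(\mu)}\le C_0\|f\|_p$ for each $r>0$.
\end{itemize}
By (ii) and (iii), restriction and maximal restriction hold together, with the same exponents, in the two cases that can be settled at once. By (iv), the whole difficulty is the supremum over infinitely many scales.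

A theorem of Kova\v{c} \cite[Theorem~1.1.3]{thesis} states that if \eqref{eq:R} holds with $p\in[1,2]$ and $q\in(p,\infty)$, then \eqref{eq:MR} holds with $p_1=\frac{2p}{p+1}$ and $q_1=2q$. The point $(1/p_1,1/q_1)$ is the midpoint between $(1/p,1/q)$ and the point $(1,0)$ that corresponds to the trivial bound $\|\widehat f\|_\infty\le\|f\|_1$, and $p_1<p$ as soon as $p>1$. The problem posed in \cite{thesis} is whether this loss can be removed.

\medskip
\noindent\textbf{Problem.} \emph{Let $d\ge1$, let $\mu$ be a finite Borel measure on $\mathbb{R}^d$, and let $p\in[1,2]$ and $q\in(p,\infty)$ be such that \eqref{eq:R} holds. Does \eqref{eq:MR} hold with $p_1=p$ and $q_1=q$?}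

\subsection*{Results}
The answer is yes. Observation (iii) suggests allowing $L^t$ averages and all radii, so for $1\le t<\infty$ we put
\[
M_tf(\xi)=\sup_{r>0}\big(A_r|\widehat f|^t(\xi)\big)^{1/t}.
\]
By H\"older's inequality on the normalized ball, $M_tf$ is nondecreasing in $t$.

\begin{theorem}\label{thm:main}
Let $1\le p<2$ and $p<q<\infty$, let $\mu$ be a finite Borel measure on $\mathbb{R}^d$, and suppose that \eqref{eq:R} holds with constant $C_0$. Then for every $t\in[1,p')$ there is $C=C(d,p,q,t)<\infty$ such that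
\begin{equation}\label{eq:main}
\|M_tf\|_{L^q(\mu)}\le C\,C_0\|f\|_{L^p(\mathbb{R}^d)}\qquad\text{for all }f\in\mathcal{S}.
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:problem}
Let $d\ge1$, let $\mu$ be a finite Borel measure on $\mathbb{R}^d$, and let $p\in[1,2]$, $q\in(p,\infty)$. If \eqref{eq:R} holds, then \eqref{eq:MR} holds with $p_1=p$ and $q_1=q$.
\end{corollary}

Together with (i), this says that restriction and maximal restriction are equivalent when $q>p$. Corollary~\ref{cor:problem} also contains the theorem quoted above. Indeed, put $f^*(x)=\overline{f(-x)}$, so that $|\widehat f|^2=\widehat{f*f^*}$. Young's inequality gives $\|f*f^*\|_p\le\|f\|_{p_1}^2$ when $2/p_1=1+1/p$, that is, $p_1=\frac{2p}{p+1}$. Hence \eqref{eq:R} implies $\|\widehat f\|_{L^{2q}(\mu)}^2\le C_0\|f\|_{p_1}^2$, which is the restriction inequality with exponents $(p_1,2q)$, and the corollary applies to this pair because $1\le p_1\le p<2q$.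

The range $t<p'$ cannot be enlarged.

\begin{theorem}\label{thm:sharp}
Let $1<p<2$.
\begin{itemize}
\item[(a)] If $\mu\ne0$ is a finite Borel measure, $p<q<\infty$ and $t>p'$, then there is no finite constant $C'$ with $\|M_tf\|_{L^q(\mu)}\le C'\|f\|_p$ for all $f\in\mathcal{S}$, even if the supremum in $M_t$ is taken over $r\in(0,1)$ only.
\item[(b)] Let $\mu$ be Lebesgue measure on the unit ball and $q=p'$. Then \eqref{eq:R} holds, but there is no finite constant $C'$ with $\|M_{p'}f\|_{L^q(\mu)}\le C'\|f\|_p$ for all $f\in\mathcal{S}$.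
\end{itemize}
\end{theorem}

Finally, the hope expressed above is justified.

\begin{theorem}\label{thm:lebesgue}
Let $p,q,\mu,t$ be as in Theorem~\ref{thm:main}. Then \eqref{eq:main} holds for all $f\in L^p(\mathbb{R}^d)$, and for each $f\in L^p(\mathbb{R}^d)$
\[
\lim_{r\to0}A_r\big|\widehat f-\mathcal{R}f(\xi)\big|^t(\xi)=0\qquad\text{for $\mu$-almost every }\xi .
\]
\end{theorem}

Section~\ref{sec:idea} shows the method on two examples in dimension one. Sections~\ref{sec:pointwise}--\ref{sec:tree} prove Theorem~\ref{thm:main}, Section~\ref{sec:test} proves Corollary~\ref{cor:problem} and Theorem~\ref{thm:sharp}, and Section~\ref{sec:lebesgue} proves Theorem~\ref{thm:lebesgue}.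

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Normalization and measurability}
Another normalization of the Fourier transform has the form $\mathcal{F}f(\xi)=a\widehat f(b\xi)$ with $a>0$ and real $b\ne0$. If $\mu_b$ is the image of $\mu$ under $\xi\mapsto b\xi$, then $\|\mathcal{F}f\|_{L^q(\mu)}=a\|\widehat f\|_{L^q(\mu_b)}$ and $A_r|\mathcal{F}f|^t(\xi)=a^tA_{|b|r}|\widehat f|^t(b\xi)$. Since the supremum in $M_t$ runs over all $r>0$, Theorem~\ref{thm:main} does not depend on the normalization.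

If $G$ is locally integrable, then $A_rG$ is continuous, because $|A_rG(\xi)-A_rG(\xi')|$ is at most $|B_r|^{-1}$ times the integral of $|G|$ over the symmetric difference of $B(\xi,r)$ and $B(\xi',r)$. A supremum of continuous functions is lower semicontinuous, so all maximal functions in this paper are Borel measurable.

\subsection*{Inequalities}
We use the Hausdorff--Young inequality in two forms. On $\mathbb{R}^d$, for $1\le p\le2$, the Fourier transform extends to $L^p$ and $\|\widehat f\|_{p'}\le\|f\|_p$. For Fourier series, if $(c_m)\in\ell^1(\mathbb{Z}^d)$ and $2\le t<\infty$, then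
\begin{equation}\label{eq:HY}
\Big(\int_{[-1/2,1/2]^d}\Big|\sum_{m}c_me^{2\pi i m\cdot\theta}\Big|^t\,d\theta\Big)^{1/t}\le\Big(\sum_m|c_m|^{t'}\Big)^{1/t'} .
\end{equation}
For $t=2$ this is Parseval's identity, and that case is all that Corollary~\ref{cor:problem} requires. We also use that $\|c\|_{\ell^b}\le\|c\|_{\ell^a}$ for $1\le a\le b\le\infty$.

The proof cuts $f$ with sharp cutoffs, which leave the Schwartz class.

\begin{lemma}\label{lem:extend}
If \eqref{eq:R} holds, then $\|\widehat g\|_{L^q(\mu)}\le C_0\|g\|_p$ for all $g\in L^1\cap L^p$. Consequently, for every countable family $(g_j)$ in $L^1\cap L^p$,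
\begin{equation}\label{eq:sup}
\Big\|\sup_j|\widehat{g_j}|\Big\|_{L^q(\mu)}\le C_0\Big(\sum_j\|g_j\|_p^q\Big)^{1/q}.
\end{equation}
\end{lemma}

\begin{proof}
Truncating $g$ to a ball and mollifying, we find $g_n\in\mathcal{S}$ with $g_n\to g$ both in $L^1$ and in $L^p$. Then $\widehat{g_n}\to\widehat g$ uniformly, and Fatou's lemma gives $\|\widehat g\|_{L^q(\mu)}\le\liminf_n C_0\|g_n\|_p=C_0\|g\|_p$. For \eqref{eq:sup}, integrate $\sup_j|\widehat{g_j}|^q\le\sum_j|\widehat{g_j}|^q$ against $\mu$.
\end{proof}

\subsection*{Dyadic cubes}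
For $k\in\mathbb{Z}$ let $\mathcal{D}_k=\{2^k(m+[0,1)^d):m\in\mathbb{Z}^d\}$ be the $k$th generation, a partition of $\mathbb{R}^d$ into cubes of side $2^k$, and let $\mathcal{D}=\bigcup_k\mathcal{D}_k$. Two dyadic cubes are either nested or disjoint. The center of $I$ is $x_I$. A \emph{chain} is a subset of $\mathcal{D}$ that is totally ordered by inclusion; it contains at most one cube of each generation, since distinct cubes of one generation are disjoint. When $f\in L^p$ is fixed, we call $\int_E|f|^p$ the \emph{mass} of the set $E$.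

\section{The idea in dimension one}\label{sec:idea}

Let $d=1$, $t=2$, $1\le p<2\le q$, and assume \eqref{eq:R}. The average $A_r|\widehat f|^2(\xi)$ involves $\widehat f$ at points $\xi-\eta$ off the support of $\mu$, while \eqref{eq:R} sees Fourier transforms only at the point $\xi$. The first step trades the variable $\eta$ for a decomposition of $f$. Let $|\eta|\le2^{-k-1}$ and cut $f$ along $\mathcal{D}_k$. For $x\in I\in\mathcal{D}_k$ we have $|2\pi(x-x_I)\eta|\le\pi/2$, so the factor $e^{2\pi i(x-x_I)\eta}$ does not oscillate on $I$. Pretend for now that it equals $1$. Then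
\[
\widehat f(\xi-\eta)=\sum_{I\in\mathcal{D}_k}e^{2\pi ix_I\eta}\int_If(x)e^{-2\pi ix\xi}e^{2\pi i(x-x_I)\eta}\,dx\ \approx\ \sum_{I\in\mathcal{D}_k}\widehat{f\mathbf{1}_I}(\xi)\,e^{2\pi ix_I\eta}.
\]
The centers $x_I$ are spaced $2^k$ apart, so the exponentials are orthonormal for the normalized measure on $[-2^{-k-1},2^{-k-1}]$. The mean square of the right side over this interval is therefore $S_kf(\xi)^2$, where
\[
S_kf(\xi)=\Big(\sum_{I\in\mathcal{D}_k}\big|\widehat{f\mathbf{1}_I}(\xi)\big|^2\Big)^{1/2}.
\]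
Only Fourier transforms at $\xi$ remain. The model problem is to bound $\sup_kS_kf$ in $L^q(\mu)$, and two examples show the two mechanisms that do this.

\begin{example}[mass that splits evenly]\label{ex:even}
Let $|f|=\mathbf{1}_{[0,1)}$. For $k\ge0$ we have $S_kf=|\widehat f|=S_0f$. For $k=-n\le0$ there are $2^n$ intervals that meet $[0,1)$, each with $\|f\mathbf{1}_I\|_p=2^{-n/p}$. Replace the supremum by the sum over all these intervals and use the triangle inequality in $L^{q/2}(\mu)$:
\[
\Big\|\sup_kS_kf\Big\|_{L^q(\mu)}^2\le\sum_{n\ge0}\ \sum_{I\in\mathcal{D}_{-n}}\big\|\widehat{f\mathbf{1}_I}\big\|_{L^q(\mu)}^2\le\sum_{n\ge0}2^n\,C_0^2\,2^{-2n/p}.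
\]
The series converges because $p<2$: when a function is cut into many pieces of small mass, the $\ell^2$ sum of their $L^p$ norms is much smaller than the $\ell^p$ sum.
\end{example}

\begin{example}[mass that does not split]\label{ex:chain}
Let $N=2^M$ and let $f\in L^1\cap L^p$ be supported in $[0,2^N)$, with mass $\frac12$ on $[0,1)$ and mass $\frac1{2N}$ on each shell $[2^{j-1},2^j)$, $1\le j\le N$. The intervals $I_j=[0,2^j)$, $1\le j\le N$, all have mass in $(\frac12,1]$, so summing over them as in Example~\ref{ex:even} produces a bound that grows like $N$. But they form a chain, and each $S_kf$ contains at most one of them. What is needed is a bound for $\max_j|\widehat{f\mathbf{1}_{I_j}}|$.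

Call a set of shells with indices $a2^l+1,\dots,(a+1)2^l$ a block of length $2^l$, and let $f_B$ be the part of $f$ on the block $B$. Writing $j$ in binary, largest digit first, splits the shells $1,\dots,j$ into blocks, at most one of each length $2^l$, $0\le l\le M$. Hence
\[
\max_j\big|\widehat{f\mathbf{1}_{I_j}}\big|\le\big|\widehat{f\mathbf{1}_{[0,1)}}\big|+\sum_{l=0}^M\ \max_{B\text{ of length }2^l}\big|\widehat{f_B}\big| .
\]
With $n=M-l$, there are $2^n$ blocks of length $2^l$, each of mass $2^{-n-1}$. By \eqref{eq:sup} the $L^q(\mu)$ norm of the right side is at most $C_0\big(1+\sum_{n\ge0}2^{n/q}2^{-n/p}\big)$. This is finite and independent of $N$ because $q>p$.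
\end{example}

The general proof combines the two examples by sorting the cubes by mass instead of side length. Cubes of mass about $2^{-n}$ form fewer than $2^{n+1}$ chains; each chain is treated as in Example~\ref{ex:chain}, and the chains are summed as in Example~\ref{ex:even}. Before this, the factor that we replaced by $1$ has to be restored.

\section{From averages to square functions}\label{sec:pointwise}

We expand $e^{2\pi i(x-x_I)\cdot\eta}$ in its power series, which separates $x$ from $\eta$ term by term. The price is that $f\mathbf{1}_I$ is multiplied by a monomial that depends on the cube $I$. The following definition records what we use about these monomials; here $|x|_\infty=\max_j|x_j|$.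

\begin{definition}\label{def:adm}
Let $L\ge0$. A family $(a_I)_{I\in\mathcal{D}}$ of functions $a_I\colon I\to\mathbb{C}$ is \emph{$L$-admissible} if $|a_I|\le1$ and $|a_I(x)-a_I(y)|\le L\,2^{-k}|x-y|_\infty$ for all $x,y\in I\in\mathcal{D}_k$.
\end{definition}

For a multi-index $\alpha\in\mathbb{N}_0^d$ we write $|\alpha|=\sum_j\alpha_j$, $\alpha!=\prod_j\alpha_j!$, $y^\alpha=\prod_jy_j^{\alpha_j}$, and
\[
a_I^\alpha(x)=\big(2^{1-k}(x-x_I)\big)^\alpha,\qquad x\in I\in\mathcal{D}_k .
\]
The family $(a_I^\alpha)_I$ is $2|\alpha|$-admissible. Indeed, $y=2^{1-k}(x-x_I)$ lies in $[-1,1]^d$, so $|a^\alpha_I|\le1$. For $y,w\in[-1,1]^d$, the monomial $y^\alpha$ is a product of $|\alpha|$ factors of modulus at most $1$; replacing them one at a time by the corresponding factors of $w^\alpha$ gives $|y^\alpha-w^\alpha|\le|\alpha|\,|y-w|_\infty$. The substitution contributes the factor $2^{1-k}$.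

\begin{proposition}\label{prop:pointwise}
Let $f\in L^1(\mathbb{R}^d)$, $2\le t<\infty$, $\xi\in\mathbb{R}^d$ and $v_d=|B_1|$. Then
\begin{equation}\label{eq:pointwise}
M_tf(\xi)\le\Big(\frac{4^d}{v_d}\Big)^{1/t}\sum_{\alpha\in\mathbb{N}_0^d}\frac{(\pi/2)^{|\alpha|}}{\alpha!}\ \sup_{k\in\mathbb{Z}}\Big(\sum_{I\in\mathcal{D}_k}\big|\widehat{f\mathbf{1}_Ia_I^\alpha}(\xi)\big|^{t'}\Big)^{1/t'} .
\end{equation}
\end{proposition}

\begin{proof}
Fix $k$ and put $c_{I,\alpha}=\widehat{f\mathbf{1}_Ia_I^\alpha}(\xi)$ for $I\in\mathcal{D}_k$. Since $2\pi i(x-x_I)_j\eta_j=(\pi i2^k\eta_j)\cdot2^{1-k}(x-x_I)_j$ and $e^{z_1+\dots+z_d}=\sum_\alpha z^\alpha/\alpha!$, we have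
\[
e^{2\pi i(x-x_I)\cdot\eta}=\sum_\alpha\frac{(\pi i2^k\eta)^\alpha}{\alpha!}\,a_I^\alpha(x),\qquad x\in I .
\]
Insert this into $\widehat f(\xi-\eta)=\sum_{I}e^{2\pi ix_I\cdot\eta}\int_If(x)e^{-2\pi ix\cdot\xi}e^{2\pi i(x-x_I)\cdot\eta}\,dx$. The sums over $I$ and $\alpha$ and the integral may be interchanged, because with absolute values inside the total is at most $\|f\|_1\exp(\pi2^k\sum_j|\eta_j|)$. We obtain
\[
\widehat f(\xi-\eta)=\sum_\alpha\frac{(\pi i2^k\eta)^\alpha}{\alpha!}\,\Phi_\alpha(\eta),\qquad\Phi_\alpha(\eta)=\sum_{I\in\mathcal{D}_k}c_{I,\alpha}\,e^{2\pi ix_I\cdot\eta},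
\]
and $\sum_I|c_{I,\alpha}|\le\|f\|_1$.

Let $Q_k=[-2^{-k-1},2^{-k-1}]^d$, and for $\eta\in Q_k$ put $\theta=2^k\eta\in[-\frac12,\frac12]^d$. Then $|(\pi i2^k\eta)^\alpha|\le(\pi/2)^{|\alpha|}$. The center of $I=2^k(m+[0,1)^d)$ is $x_I=2^k(m+u)$ with $u=(\frac12,\dots,\frac12)$, so $e^{2\pi ix_I\cdot\eta}=e^{2\pi iu\cdot\theta}e^{2\pi im\cdot\theta}$. The first factor has modulus one and does not depend on $I$. Thus $|\Phi_\alpha(\eta)|$ is the modulus of a Fourier series in $\theta$ with coefficients $c_{I,\alpha}$. Minkowski's inequality in $L^t(Q_k)$ and \eqref{eq:HY} give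
\[
\Big(\frac1{|Q_k|}\int_{Q_k}|\widehat f(\xi-\eta)|^t\,d\eta\Big)^{1/t}\le\sum_\alpha\frac{(\pi/2)^{|\alpha|}}{\alpha!}\Big(\sum_{I\in\mathcal{D}_k}|c_{I,\alpha}|^{t'}\Big)^{1/t'} .
\]
Given $r>0$, choose $k$ with $2^{-k-2}<r\le2^{-k-1}$. Then $B_r\subset Q_k$ and $|Q_k|/|B_r|=2^{-kd}/(v_dr^d)\le4^d/v_d$, so $A_r|\widehat f|^t(\xi)$ is at most $4^d/v_d$ times the average over $Q_k$. Taking the supremum over $k$ inside the sum over $\alpha$ gives a bound independent of $r$.
\end{proof}

\section{One chain of cubes}\label{sec:chain}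

In this section and the next, \eqref{eq:R} holds with constant $C_0$ and $1\le p<q<\infty$. We put
\[
\kappa=\sum_{n\ge0}2^{-n(1/p-1/q)}=\frac1{1-2^{-(1/p-1/q)}} .
\]
This is the series of Example~\ref{ex:chain}; it diverges for $q\le p$, and then the argument below gives nothing.

In Example~\ref{ex:chain} the shells had equal mass, so binary expansion of the index was the same as binary expansion of the mass. In general the masses are arbitrary. We therefore refine the given nested sets to a family $F_\lambda$ that has mass exactly $\lambda$, and expand $\lambda$ in binary.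

\begin{lemma}[Christ--Kiselev]\label{lem:CK}
Let $E_1\subset\dots\subset E_N$ be measurable subsets of $\mathbb{R}^d$ and let $h\in L^1\cap L^p$. Then
\[
\Big\|\max_{1\le j\le N}\big|\widehat{h\mathbf{1}_{E_j}}\big|\Big\|_{L^q(\mu)}\le\kappa\,C_0\|h\mathbf{1}_{E_N}\|_p .
\]
\end{lemma}

\begin{proof}
If $h\mathbf{1}_{E_N}=0$ almost everywhere there is nothing to prove, so we may assume $\|h\mathbf{1}_{E_N}\|_p=1$. Mass refers to $|h|^p$. Put $E_0=\emptyset$ and let $\lambda_j$ be the mass of $E_j$, so $0=\lambda_0\le\lambda_1\le\dots\le\lambda_N=1$.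

\emph{The sets $F_\lambda$.} We sweep each shell $E_i\setminus E_{i-1}$ with a moving hyperplane. For $\tau\in[-\infty,\infty]$ let $G_i(\tau)$ be the mass of $(E_i\setminus E_{i-1})\cap\{x_1\le\tau\}$. The function $G_i$ is nondecreasing, $G_i(-\infty)=0$, $G_i(\infty)=\lambda_i-\lambda_{i-1}$, and it is continuous on $[-\infty,\infty]$ by dominated convergence, since hyperplanes are Lebesgue null. Put $F_0=\emptyset$. For $\lambda\in(0,1]$ let $i$ be the index with $\lambda_{i-1}<\lambda\le\lambda_i$. By the intermediate value theorem the closed set $\{\tau:G_i(\tau)=\lambda-\lambda_{i-1}\}$ is nonempty; let $\tau(\lambda)$ be its least element and put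
\[
F_\lambda=E_{i-1}\cup\big((E_i\setminus E_{i-1})\cap\{x_1\le\tau(\lambda)\}\big).
\]
These sets have three properties.
\begin{itemize}
\item[(1)] $F_\lambda$ has mass $\lambda_{i-1}+G_i(\tau(\lambda))=\lambda$.
\item[(2)] $F_\lambda\subset F_{\lambda'}$ for $0<\lambda<\lambda'$. If the two indices agree, then $\tau(\lambda)<\tau(\lambda')$ because $G_i$ is nondecreasing. If the indices are $i<i'$, then $F_\lambda\subset E_i\subset E_{i'-1}\subset F_{\lambda'}$.
\item[(3)] $h\mathbf{1}_{E_j}=h\mathbf{1}_{F_{\lambda_j}}$ almost everywhere. Both sets have mass $\lambda_j$, so it suffices to see that $F_{\lambda_j}\subset E_j$. This is trivial if $\lambda_j=0$. Otherwise the index $i$ of $\lambda_j$ satisfies $\lambda_{i-1}<\lambda_j$, hence $i\le j$ and $F_{\lambda_j}\subset E_i\subset E_j$.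
\end{itemize}

\emph{Binary expansion.} For $n\ge0$ let $\Omega_n$ be the set of the $2^n$ intervals $\omega=(a,b]\subset(0,1]$ with $a\in2^{-n}\mathbb{Z}$ and $b=a+2^{-n}$, and put $h_\omega=h\mathbf{1}_{F_b\setminus F_a}$. By (1) and (2), $\|h_\omega\|_p^p=2^{-n}$. Fix $\lambda\in[0,1]$, let $s_{-1}=0$ and $s_n=2^{-n}\lfloor2^n\lambda\rfloor$ for $n\ge0$. Then $s_n$ increases to $\lambda$, and for each $n\ge0$ either $s_n=s_{n-1}$ or $(s_{n-1},s_n]\in\Omega_n$. Hence $h\mathbf{1}_{F_{s_n}}$ is a sum of functions $h_\omega$ with at most one $\omega$ from each of $\Omega_0,\dots,\Omega_n$. The set $F_\lambda\setminus\bigcup_nF_{s_n}$ has mass at most $\lambda-s_n$ for every $n$, so $h$ vanishes almost everywhere on it, and $h\mathbf{1}_{F_{s_n}}\to h\mathbf{1}_{F_\lambda}$ in $L^1$ by dominated convergence. The Fourier transforms converge uniformly, and with (3) we get the pointwise bound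
\[
\max_j\big|\widehat{h\mathbf{1}_{E_j}}\big|\le\sum_{n\ge0}\max_{\omega\in\Omega_n}\big|\widehat{h_\omega}\big| .
\]
By \eqref{eq:sup}, the $n$th term has $L^q(\mu)$ norm at most $C_0(2^n2^{-nq/p})^{1/q}=C_02^{-n(1/p-1/q)}$. Summing over $n$ gives $\kappa C_0$.
\end{proof}

Lemma~\ref{lem:CK} truncates one fixed function, whereas along a chain the function $f\mathbf{1}_Ia_I$ changes with the cube through the weight $a_I$. The Lipschitz condition repairs this. All cubes of a finite chain contain a common point $z$. The constant $a_I(z)$ factors out, and the difference $a_I-a_I(z)$ is of size $L2^{-m}$ on the cube of the chain that lies $m$ generations below $I$.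

\begin{lemma}\label{lem:chain}
Let $(a_I)$ be $L$-admissible, let $f\in L^1\cap L^p$, put $g_I=f\mathbf{1}_Ia_I$, and let $\gamma\subset\mathcal{D}$ be a chain with union $U$. Then
\[
\Big\|\sup_{I\in\gamma}|\widehat{g_I}|\Big\|_{L^q(\mu)}\le(\kappa+2L)\,C_0\|f\mathbf{1}_U\|_p .
\]
\end{lemma}

\begin{proof}
The chain is countable, so by monotone convergence we may assume that it is finite. Write $\gamma=\{I_j\}_{j\in J}$ with $J\subset\mathbb{Z}$ finite and $I_j\in\mathcal{D}_j$; then $I_i\subset I_j$ for $i\le j$ in $J$. Let $z$ be a point of the smallest cube and split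
\[
g_{I_j}=a_{I_j}(z)\,f\mathbf{1}_{I_j}+f\mathbf{1}_{I_j}b_j,\qquad b_j=a_{I_j}-a_{I_j}(z).
\]
Since $|a_{I_j}(z)|\le1$, Lemma~\ref{lem:CK} bounds the maximal function of the first terms by $\kappa C_0\|f\mathbf{1}_U\|_p$.

For the second terms, cut $f$ into shells. For $i\in J$ let $f_i=f\mathbf{1}_{I_i\setminus I_{i^-}}$, where $i^-$ is the predecessor of $i$ in $J$, and $f_i=f\mathbf{1}_{I_i}$ if $i=\min J$. Put $f_i=0$ for $i\notin J$. Then $f\mathbf{1}_{I_j}=\sum_{m\ge0}f_{j-m}$ for $j\in J$, a finite sum. If $f_{j-m}(x)\ne0$, then $x$ and $z$ both lie in $I_{j-m}\subset I_j$, so $|x-z|_\infty\le2^{j-m}$ and $|b_j(x)|\le L2^{-j}2^{j-m}=L2^{-m}$. Therefore $\|f_{j-m}b_j\|_p\le L2^{-m}\|f_{j-m}\|_p$. From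
\[
\max_{j\in J}\big|\widehat{f\mathbf{1}_{I_j}b_j}\big|\le\sum_{m\ge0}\max_{j\in J}\big|\widehat{f_{j-m}b_j}\big|
\]
and \eqref{eq:sup} we obtain
\[
\Big\|\max_{j\in J}\big|\widehat{f\mathbf{1}_{I_j}b_j}\big|\Big\|_{L^q(\mu)}\le\sum_{m\ge0}C_0L2^{-m}\Big(\sum_{j\in J}\|f_{j-m}\|_p^q\Big)^{1/q}\le2LC_0\Big(\sum_i\|f_i\|_p^p\Big)^{1/p},
\]
where the last step uses $q\ge p$. The $f_i$ have disjoint supports in $U$, so the last sum equals $\|f\mathbf{1}_U\|_p^p$.
\end{proof}

\begin{remark}\label{rem:lip}
The bound $|a_I|\le1$ alone is not enough. Let $p>1$, $\mu\neq0$, $f=\mathbf{1}_{[0,2^l)^d}$, $I_k=[0,2^k)^d$ for $k\ge l$, and $a_{I_k}(x)=e^{2\pi ix\cdot\eta_k}$ with $(\eta_k)_{k\ge l}$ dense in $\mathbb{R}^d$. Then $\sup_k|\widehat{g_{I_k}}(\xi)|=\sup_k|\widehat f(\xi-\eta_k)|=\|\widehat f\|_\infty=2^{ld}$ for every $\xi$, while $\|f\|_p=2^{ld/p}$, and the ratio is unbounded as $l\to\infty$.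
\end{remark}

\section{The dyadic tree and the proof of Theorem~\ref{thm:main}}\label{sec:tree}

It remains to cover all cubes of positive mass by chains, with control both on the number of chains and on the mass of each. Sorting by mass achieves this, because a cube cannot contain two disjoint cubes that each carry more than half of its mass; see Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.35,yscale=1.05,every node/.style={inner sep=2pt,font=\small}]
\node (a) at (3.5,3) {$1$};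
\node (b0) at (1.5,2) {$0.60$}; \node (b1) at (5.5,2) {$0.40$};
\node (c0) at (0.5,1) {$0.55$}; \node (c1) at (2.5,1) {$0.05$};
\node (c2) at (4.5,1) {$0.10$}; \node (c3) at (6.5,1) {$0.30$};
\node (d0) at (0,0) {$0.28$}; \node (d1) at (1,0) {$0.27$};
\node (d2) at (2,0) {$0.05$}; \node (d3) at (3,0) {$0$};
\node (d4) at (4,0) {$0.04$}; \node (d5) at (5,0) {$0.06$};
\node (d6) at (6,0) {$0.30$}; \node (d7) at (7,0) {$0$};
\draw[gray,thin] (a)--(b1) (b0)--(c1) (b1)--(c2) (c0)--(d0) (c0)--(d1)
  (c1)--(d3) (c2)--(d4) (c2)--(d5) (c3)--(d7);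
\draw[line width=1.6pt] (a)--(b0) (b0)--(c0) (b1)--(c3) (c3)--(d6) (c1)--(d2);
\end{tikzpicture}
\caption{Four generations of dyadic intervals, each labeled by its mass $\int_I|f|^p$; the mass of an interval is the sum of the masses of its two halves. A thick edge joins an interval to a half whose mass lies in the same range $(2^{-n-1},2^{-n}]$. The thick edges never branch, so each range splits into chains: here one chain for $(\frac12,1]$ and three chains for $(\frac14,\frac12]$, two of which consist of a single interval in the generations shown.}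
\label{fig:tree}
\end{figure}

\begin{proposition}\label{prop:tree}
Let $1\le p<s\le q<\infty$, let $(a_I)$ be $L$-admissible, let $f\in L^1\cap L^p$, and put $g_I=f\mathbf{1}_Ia_I$. Then
\[
\Big\|\sup_{k\in\mathbb{Z}}\Big(\sum_{I\in\mathcal{D}_k}|\widehat{g_I}|^s\Big)^{1/s}\Big\|_{L^q(\mu)}\le K\,(\kappa+2L)\,C_0\|f\|_p,\qquad K=\Big(\frac{2}{1-2^{1-s/p}}\Big)^{1/s}.
\]
\end{proposition}

\begin{proof}
Normalize $\|f\|_p=1$ and let $m(I)=\int_I|f|^p\le1$. If $m(I)=0$, then $\widehat{g_I}=0$. Every other cube belongs to exactly one of the classes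
\[
\mathcal{C}_n=\{I\in\mathcal{D}:2^{-n-1}<m(I)\le2^{-n}\},\qquad n\ge0 .
\]

\emph{The relation $I\cap J\ne\emptyset$ is an equivalence relation on $\mathcal{C}_n$.} It is reflexive and symmetric. For transitivity let $I,J,J'\in\mathcal{C}_n$ with $I\cap J\ne\emptyset$ and $J\cap J'\ne\emptyset$. Then $I,J$ are nested and $J,J'$ are nested, which leaves four cases. If $I\subset J\subset J'$ or $J'\subset J\subset I$, then $I$ and $J'$ are nested. If $J\subset I$ and $J\subset J'$, then $I\cap J'\supset J$. If $I\subset J$ and $J'\subset J$, then $I$ and $J'$ cannot be disjoint, since otherwise $m(J)\ge m(I)+m(J')>2^{-n}$.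

Let $\Gamma_n$ be the set of equivalence classes in $\mathcal{C}_n$.
\begin{itemize}
\item[(1)] Each $\gamma\in\Gamma_n$ is a chain, since any two of its cubes intersect and are therefore nested.
\item[(2)] $\#\Gamma_n<2^{n+1}$. Choosing one cube from each of $N\geq1$ different classes gives $N$ disjoint cubes of mass greater than $2^{-n-1}$, so $N2^{-n-1}<1$.
\item[(3)] The union $U_\gamma$ of $\gamma\in\Gamma_n$ has mass at most $2^{-n}$. Indeed, the union of finitely many cubes of $\gamma$ is the largest of them, which has mass at most $2^{-n}$, and monotone convergence applies. Thus $\|f\mathbf{1}_{U_\gamma}\|_p\le2^{-n/p}$.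
\end{itemize}
Every cube of positive mass lies in exactly one of these chains, and a chain contains at most one cube of $\mathcal{D}_k$. Hence, for every $k$,
\[
\sum_{I\in\mathcal{D}_k}|\widehat{g_I}|^s\le\sum_{n\ge0}\sum_{\gamma\in\Gamma_n}\sup_{I\in\gamma}|\widehat{g_I}|^s .
\]
The right side does not depend on $k$, so it also bounds the supremum over $k$. Since $s\le q$, the triangle inequality holds in $L^{q/s}(\mu)$. With Lemma~\ref{lem:chain}, (2) and (3) it gives
\[
\Big\|\sup_k\Big(\sum_{I\in\mathcal{D}_k}|\widehat{g_I}|^s\Big)^{1/s}\Big\|_{L^q(\mu)}^s\le\sum_{n\ge0}\sum_{\gamma\in\Gamma_n}\Big\|\sup_{I\in\gamma}|\widehat{g_I}|\Big\|_{L^q(\mu)}^s\le\big[(\kappa+2L)C_0\big]^s\sum_{n\ge0}2^{n+1}2^{-ns/p}.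
\]
The series converges because $s>p$, and its sum is $K^s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $p<2$, we have $p'>2$, and $M_tf\le M_2f$ for $t\le2$. So we may assume $2\le t<p'$, which means $p<t'\le2$. The right side of \eqref{eq:pointwise} contains $\ell^{t'}$ sums, but Proposition~\ref{prop:tree} requires an exponent that does not exceed $q$. Let $s=\min(t',q)$. Then $p<s\le q$, because $t'>p$ and $q>p$, and each $\ell^{t'}$ norm in \eqref{eq:pointwise} is at most the corresponding $\ell^s$ norm, because $s\le t'$. Let $f\in\mathcal{S}$. Take $L^q(\mu)$ norms in \eqref{eq:pointwise}, use Minkowski's inequality in the sum over $\alpha$, and apply Proposition~\ref{prop:tree} to the family $(a_I^\alpha)_I$ with $L=2|\alpha|$: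
\[
\|M_tf\|_{L^q(\mu)}\le\Big(\frac{4^d}{v_d}\Big)^{1/t}K\,C_0\|f\|_p\sum_\alpha\frac{(\pi/2)^{|\alpha|}\,(\kappa+4|\alpha|)}{\alpha!}.
\]
From $\sum_\alpha x^{|\alpha|}/\alpha!=e^{dx}$ and, applying $x\,\frac{d}{dx}$, $\sum_\alpha|\alpha|x^{|\alpha|}/\alpha!=dx\,e^{dx}$, the last sum equals $(\kappa+2\pi d)e^{\pi d/2}$. This proves \eqref{eq:main} with a constant that depends only on $d,p,q,t$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $t<p'$ enters only through $s>p$, which makes the sum over the masses $2^{-n}$ converge. The hypothesis $p<2$ leaves room for an exponent $t\ge2$, which \eqref{eq:HY} requires, below $p'$. The finiteness of $\mu$ was not used in this proof.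
\end{remark}

\section{Concentrated test functions: the case $p=2$ and sharpness}\label{sec:test}

Let $\psi(\xi)=e^{\pi(1-|\xi|^2)}$, a Schwartz function with $\psi\ge1$ on the unit ball, and let $\check\psi$ be its inverse Fourier transform. For $1<p\le2$, $\xi_0\in\mathbb{R}^d$ and $\delta>0$ define $f_\delta\in\mathcal{S}$ by
\[
\widehat{f_\delta}(\xi)=\delta^{-d/p'}\psi\big((\xi-\xi_0)/\delta\big),\qquad\text{that is,}\qquad f_\delta(x)=\delta^{d/p}\,\check\psi(\delta x)\,e^{2\pi ix\cdot\xi_0}.
\]
Changing variables shows that $\|f_\delta\|_p=\|\check\psi\|_p$ for all $\delta$ and $\xi_0$, while $|\widehat{f_\delta}|\ge\delta^{-d/p'}$ on $B(\xi_0,\delta)$. In particular,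
\begin{equation}\label{eq:lower}
A_r|\widehat{f_\delta}|^t(\xi)\ge\delta^{-dt/p'}\frac{|B_\delta|}{|B_r|}=r^{-d}\,\delta^{d(1-t/p')}\qquad\text{whenever }B(\xi,r)\supset B(\xi_0,\delta).
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:problem}]
For $p<2$, the left side of \eqref{eq:MR} is at most $\|M_1f\|_{L^q(\mu)}$, and Theorem~\ref{thm:main} applies with $t=1$. Let $p=2<q$. We show that \eqref{eq:R} forces $\mu=0$, so that \eqref{eq:MR} is trivial. Applied to $f_\delta$, inequality \eqref{eq:R} gives $\delta^{-d/2}\mu(B(\xi_0,\delta))^{1/q}\le C_0\|\check\psi\|_2$, that is, $\mu(B(\xi_0,\delta))\le c\,\delta^{dq/2}$ with $c=(C_0\|\check\psi\|_2)^q$. A cube $Q$ of side $1$ is the union of $n^d$ cubes of side $1/n$, each contained in the ball of radius $\sqrt d/n$ about its center. Hence $\mu(Q)\le c\,d^{dq/4}n^{d-dq/2}$, which tends to $0$ as $n\to\infty$ because $q>2$. Countably many such cubes cover $\mathbb{R}^d$, so $\mu=0$.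
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Countably many balls of radius $\frac14$ cover $\mathbb{R}^d$ and $\mu\ne0$, so there is $\xi_0$ with $\mu(B(\xi_0,\frac14))>0$. Let $\delta<\frac14$. For $\xi\in B(\xi_0,\frac14)$ we have $B(\xi,\frac12)\supset B(\xi_0,\delta)$, and \eqref{eq:lower} with $r=\frac12$ gives
\[
\Big\|\sup_{0<r<1}\big(A_r|\widehat{f_\delta}|^t\big)^{1/t}\Big\|_{L^q(\mu)}\ge2^{d/t}\,\delta^{d(1/t-1/p')}\,\mu\big(B(\xi_0,\tfrac14)\big)^{1/q}.
\]
Since $t>p'$, the right side tends to infinity as $\delta\to0$, while $\|f_\delta\|_p$ stays constant.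

(b) Here $q=p'>p$, and \eqref{eq:R} holds with $C_0=1$ by the Hausdorff--Young inequality. At $t=p'$ the power of $\delta$ in \eqref{eq:lower} disappears, so a single radius gives no growth, and we let the radius depend on $\xi$. Take $\xi_0=0$ and $\delta<\frac14$. For $\delta<|\xi|<\frac14$ let $r=2|\xi|<1$. Then $B(\xi,r)\supset B(0,|\xi|)\supset B(0,\delta)$, so $A_r|\widehat{f_\delta}|^{p'}(\xi)\ge(2|\xi|)^{-d}$ by \eqref{eq:lower}. In polar coordinates,
\[
\|M_{p'}f_\delta\|_{L^{p'}(\mu)}^{p'}\ge\int_{\delta<|\xi|<1/4}(2|\xi|)^{-d}\,d\xi=2^{-d}\,d\,v_d\log\frac1{4\delta},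
\]
which tends to infinity as $\delta\to0$, while $\|f_\delta\|_p$ stays constant.
\end{proof}

\section{Lebesgue points}\label{sec:lebesgue}

\begin{proof}[Proof of Theorem~\ref{thm:lebesgue}]
\emph{Extension to $L^p$.} Let $f\in L^p$ and choose $f_n\in\mathcal{S}$ with $f_n\to f$ in $L^p$. By the Hausdorff--Young inequality $\widehat{f_n}\to\widehat f$ in $L^{p'}(\mathbb{R}^d)$, and since $t<p'$, H\"older's inequality gives convergence in $L^t$ on every ball. Hence, for all $r$ and $\xi$,
\[
\big(A_r|\widehat f|^t(\xi)\big)^{1/t}=\lim_n\big(A_r|\widehat{f_n}|^t(\xi)\big)^{1/t}\le\liminf_nM_tf_n(\xi).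
\]
Taking the supremum over $r$ gives $M_tf\le\liminf_nM_tf_n$, and Fatou's lemma with Theorem~\ref{thm:main} yields $\|M_tf\|_{L^q(\mu)}\le\liminf_nCC_0\|f_n\|_p=CC_0\|f\|_p$.

\emph{The limit.} Fix a Borel representative of $\mathcal{R}f$ with finite values and put
\[
\Lambda(\xi)=\limsup_{r\to0}\big(A_r|\widehat f-\mathcal{R}f(\xi)|^t(\xi)\big)^{1/t}.
\]
With $f_n$ as above, write
\[
\widehat f-\mathcal{R}f(\xi)=\widehat{f-f_n}+\big(\widehat{f_n}-\widehat{f_n}(\xi)\big)+\big(\widehat{f_n}(\xi)-\mathcal{R}f(\xi)\big)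
\]
and apply the triangle inequality in $L^t$ of the normalized ball $B(\xi,r)$. The first term contributes at most $M_t(f-f_n)(\xi)$. The contribution of the second tends to $0$ as $r\to0$, because $\widehat{f_n}$ is continuous. The third is constant on the ball. Thus $\Lambda\le H_n$ everywhere, where
\[
H_n(\xi)=M_t(f-f_n)(\xi)+\big|\widehat{f_n}(\xi)-\mathcal{R}f(\xi)\big| .
\]
Since $\widehat{f_n}=\mathcal{R}f_n$ $\mu$-almost everywhere, the first part of the proof and the bound for $\mathcal{R}$ give $\|H_n\|_{L^q(\mu)}\le(C+1)C_0\|f-f_n\|_p\to0$. The Borel function $\inf_nH_n$ therefore has $L^q(\mu)$ norm zero, and $0\le\Lambda\le\inf_nH_n$ shows that $\Lambda=0$ $\mu$-almost everywhere.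
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{On the regularity of Fourier transforms and maximal functions},
\texttt{http://etheses.bham.ac.uk//id/eprint/13425/7/Bilz2023PhD.pdf}

\end{thebibliography}
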